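\title{The bar visibility number of transitive tournaments}

\begin{abstract}
The bar visibility number $b(G)$ of a digraph $G$ is the least $k$ such that each vertex can be drawn as at most $k$ horizontal segments, with an arc $uv$ exactly when some segment of $u$ sees some segment of $v$ above it. For the transitive tournament $T_n$ we prove that $b(T_n)/n\to\frac{3-\sqrt7}{2}\approx 0.17712$. The lower bound counts the visibilities created as a vertical line sweeps across the drawing. For the upper bound we build small periodic drawings in which every segment creates three new visibilities, combine them with explicit weights, and blow up the result using the Pippenger--Spencer theorem.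
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{bar} is a horizontal segment in the plane. In a finite family of pairwise disjoint bars, a \emph{line of sight} is a vertical channel of positive width that joins two bars and is disjoint from all other bars; the lower of the two bars then \emph{sees} the upper one. A \emph{$k$-bar visibility representation} of a digraph $G$ assigns to each vertex at most $k$ bars, all bars pairwise disjoint, so that $uv$ is an arc of $G$ if and only if some bar of $u$ sees some bar of $v$ above it. The \emph{bar visibility number} $b(G)$ is the least $k$ for which such a representation exists. It measures into how many pieces the vertices must be cut before all arcs, and nothing else, appear as unobstructed upward views. A bar of length $0$ sees nothing, and any channel can be narrowed to avoid it, so we assume that all bars have positive length.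

The \emph{transitive tournament} $T_n$ has vertex set $[n]=\{1,\dots,n\}$ and an arc $ij$ for every $i<j$. If all bars of vertex $i$ are placed at height $i$, then every visibility is an arc, so for $T_n$ the only issue is economy: $\binom n2$ arcs must be produced with few bars per vertex. Giving each arc its own pair of bars shows $b(T_n)\le n-1$ for $n\ge2$, so the natural quantity is $b(T_n)/n$. The problem, taken from \cite{dv}, is to determine $\lim_{n\to\infty}b(T_n)/n$. It is known that the limit is at least $1/6$, that $b(T_n)\le 7n/24+2\sqrt{n\log n}$, and that $b(T_n)<3n/14+42$ for all sufficiently large $n$. We do not use these bounds.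

To see which answer to expect, move a vertical line from left to right and watch the labels of the bars that it meets. For $T_4$, place $[0,4]$, $[0,2]$, $[1,3]$, $[0,4]$ at heights $1,2,3,4$. On the four unit intervals the line meets $\{1,2,4\}$, $\{1,2,3,4\}$, $\{1,3,4\}$, $\{1,4\}$, and two bars see each other when their labels are consecutive in one of these sets. The first set gives $12$ and $24$; the arrival of $3$ gives $23$ and $34$; the departure of $2$ gives $13$ and the departure of $3$ gives $14$. So $b(T_4)=1$. In general, the left end of a bar creates at most two new consecutive pairs and its right end at most one. With $k$ bars per vertex this gives $\binom n2\le 3nk$, and one might guess that the limit is $1/6$.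

This guess overlooks the ends of the order. Vertex $i$ has only $i-1$ vertices below it, so if $i\le k$ and $i$ has $k$ bars, then at least $k-i+1$ of their left ends create no new pair with a smaller label. Summed over $i\le k$ the loss is about $k^2/2$, and the same loss occurs at the top of the order. The corrected count $n^2/2\lesssim 3nk-k^2$ forces $k\gtrsim\kappa n$, where
\[
\kappa=\frac{3-\sqrt7}{2}=\frac1{3+\sqrt7}\approx0.17712,\qquad \kappa^2-3\kappa+\tfrac12=0 .
\]
Our main result is that, asymptotically, nothing else has to be lost.

\begin{theorem}\label{thm:main}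
$\displaystyle\lim_{n\to\infty}\frac{b(T_n)}{n}=\kappa=\frac{3-\sqrt7}{2}$.
\end{theorem}

The lower bound holds in a more precise form. A \emph{layout} is a finite family of pairwise disjoint bars, each labeled by a vertex of $T_n$. It is \emph{admissible} if every visibility in it is an arc of $T_n$, that is, goes from a smaller label up to a larger one. An arc $ij$ is \emph{seen} if some bar of $i$ sees some bar of $j$.

\begin{theorem}\label{thm:lower}
\begin{itemize}
\item[(a)] For every $n\ge1$, $\;b(T_n)\ge\frac12\bigl(3n-1-\sqrt{7n^2-4n+1}\bigr)=\kappa n-O(1)$.
\item[(b)] Suppose that in an admissible layout all but at most $\varepsilon n^2$ arcs are seen and vertex $i$ has $k_i$ bars. Then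
\[
\binom n2-\varepsilon n^2\le\sum_{i=1}^n\bigl[\min(k_i,i-1)+\min(k_i,n-i)+k_i\bigr],
\]
and hence $\max_ik_i\ge(\kappa-O(\varepsilon)-O(1/n))\,n$.
\item[(c)] If in an admissible layout all arcs are seen and all $k_i\le cn$ with $c\le\frac12$, then $\sum_ik_i\ge\bigl(\frac14-\frac{c-c^2}2\bigr)n^2-O(n)$. At $c=\kappa$ the right side is $\kappa n^2-O(n)$.
\end{itemize}
\end{theorem}

Part (b) says that giving up a small fraction of the arcs does not help. Part (c) says that an optimal representation must be balanced: its coefficient is continuous in $c$, so if $\max_ik_i\le(\kappa+o(1))n$, then $\sum_i k_i\ge(\kappa-o(1))n^2$ and all but $o(n)$ vertices have $(\kappa-o(1))n$ bars.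

Theorem~\ref{thm:lower} is proved in Section~\ref{sec:sweep}. The rest of the paper proves $\limsup b(T_n)/n\le\kappa$ by two reductions and one explicit construction. Section~\ref{sec:blowup} reduces the problem to a finite drawing whose labels are \emph{types}, each standing for a block of consecutive vertices. Section~\ref{sec:gadgets} builds such drawings from periodic gadgets and reduces the problem to a covering problem for weighted triples of types. Sections~\ref{sec:account}--\ref{sec:verify} solve the covering problem with asymptotically no loss beyond the forced one. We write $[\,\cdot\,]$ around a condition for its indicator, which is $1$ if the condition holds and $0$ otherwise.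

\section{The sweep and the lower bound}\label{sec:sweep}

Call an abscissa $\xi$ \emph{generic} for a layout if no bar has an endpoint on the vertical line at $\xi$, and let $S_\xi$ be the set of labels of the bars that meet this line.

\begin{lemma}\label{lem:generic}
In an admissible layout, the labels on a generic vertical line strictly increase upward. An arc $ij$ is seen if and only if $i$ and $j$ are consecutive elements of $S_\xi$ for some generic $\xi$.
\end{lemma}

\begin{proof}
There are finitely many endpoints, so the same bars meet all vertical lines near a generic $\xi$. Hence two bars that are vertically consecutive on the line at $\xi$ see each other through a narrow channel, and admissibility makes the upper label larger. So the vertical order on the line is the order of $S_\xi$, and consecutive elements of $S_\xi$ form a seen arc. Conversely, a line of sight contains a piece of a generic vertical line, on which its two bars are consecutive.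
\end{proof}

For $t\ge0$ put
\[
f_i(t)=\min(t,i-1)+\min(t,n-i)+t .
\]

\begin{lemma}\label{lem:sweep}
An admissible layout in which vertex $i$ has $k_i$ bars sees at most $\sum_if_i(k_i)$ arcs.
\end{lemma}

\begin{proof}
Go through the endpoint abscissae from left to right. At each of them, first remove the bars that end there, one at a time, and then insert the bars that start there, one at a time. The bars present at any moment all meet a common generic line (just left of the abscissa during removals, just right of it during insertions), so their labels are distinct. We obtain a sequence of label sets from $\emptyset$ to $\emptyset$ in which each step inserts or deletes one label, label $i$ is inserted $k_i$ times and deleted $k_i$ times, and every $S_\xi$ occurs.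

By Lemma~\ref{lem:generic}, each seen arc is a consecutive pair in some set of the sequence; assign it to the first step after which it is consecutive. An insertion of $i$ receives at most one pair in which $i$ is the larger element, at most one in which $i$ is the smaller element, and no other. A deletion of $i$ receives at most one pair, formed by the two neighbors of $i$. There are only $i-1$ pairs with larger element $i$ and $n-i$ pairs with smaller element $i$. So the insertions of $i$ receive at most $\min(k_i,i-1)+\min(k_i,n-i)$ pairs and the deletions at most $k_i$.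
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The inequality in (b) is Lemma~\ref{lem:sweep}. For an integer $k$ with $0\le k\le n$ we have $\sum_{j=0}^{n-1}\min(k,j)=\frac{k(k-1)}2+(n-k)k=nk-\frac{k(k+1)}2$, and therefore
\begin{equation}\label{eq:total}
\sum_{i=1}^nf_i(k)=3nk-k(k+1).
\end{equation}
Each $f_i$ is nondecreasing, so a layout with all $k_i\le k\le n$ sees at most $3nk-k(k+1)$ arcs.

(a) Let $k=b(T_n)$ and $g(t)=t^2-(3n-1)t+\frac{n(n-1)}2$. The discriminant of $g$ is $(3n-1)^2-2n(n-1)=7n^2-4n+1$, so the bound in (a) is the smaller root of $g$. If $k\le n$, then \eqref{eq:total} gives $g(k)\le0$, so $k$ is at least the smaller root. If $k>n$, the same holds because $g(n)=-\frac32n^2+\frac n2<0$ shows that the smaller root is less than $n$. Finally $\sqrt7\,n-1\le\sqrt{7n^2-4n+1}\le\sqrt7\,n$, so the root differs from $\kappa n$ by at most $\frac12$.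

(b) Let $k=\max_ik_i$ and $c=k/n$. If $c\ge\kappa$ there is nothing to prove. If $c<\kappa$, then $\binom n2-\varepsilon n^2\le3nk-k^2$, that is, $3c-c^2\ge\frac12-\varepsilon-\frac1{2n}$. Since $\frac12=3\kappa-\kappa^2$ and $c<\kappa<\frac12$,
\[
\varepsilon+\tfrac1{2n}\ge(3\kappa-\kappa^2)-(3c-c^2)=(\kappa-c)(3-\kappa-c)\ge2(\kappa-c).
\]

(c) One of the two minima in $f_i(k_i)$ is at most $\min(cn,i-1,n-i)$ and the other is at most $k_i$. With $\psi(x)=\min(c,x,1-x)$ this gives $f_i(k_i)\le2k_i+n\psi(i/n)$. The function $\psi$ is $1$-Lipschitz, and because $c\le\frac12$ its graph over $[0,1]$ is a trapezoid of height $c$ with bases $1$ and $1-2c$, of area $c-c^2$. Hence $\sum_i\psi(i/n)\le(c-c^2)n+1$ and $\binom n2\le2\sum_ik_i+(c-c^2)n^2+n$, which is the claim. At $c=\kappa$ we have $\kappa-\kappa^2=\frac12-2\kappa$, so $\frac14-\frac{\kappa-\kappa^2}2=\kappa$.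
\end{proof}

\begin{remark}
If two bars of one vertex were allowed to see each other, labels would increase weakly along a generic line. Inserting or removing a bar then changes the label set by at most its own label, so label $i$ is inserted and deleted at most $k_i$ times, and Lemma~\ref{lem:sweep} still holds. The upper bound only becomes easier, so Theorem~\ref{thm:main} does not depend on this convention.
\end{remark}

\section{From patterns to tournaments}\label{sec:blowup}

A nearly optimal layout must waste almost none of its visibilities on arcs that were already seen. It is hard to arrange this by hand for $\binom n2$ arcs. We therefore work with a fixed number $m$ of types, design a drawing in which every two types see each other often, and let a packing theorem distribute the actual vertices.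

A \emph{pattern} with types in $[m]$, $m\ge2$, is a finite set $V$ of bars in which each bar $u$ has a type $\operatorname{tp}(u)\in[m]$ and lies at height $\operatorname{tp}(u)$, and bars of equal type have disjoint closed ranges of abscissae. A \emph{seeing pair} of types $i,j$ is a pair of bars of these types of which one sees the other. Drawings are placed \emph{side by side} if their closed ranges of abscissae are disjoint; this creates and destroys no visibility.

\begin{lemma}\label{lem:blowup}
Suppose that a pattern has at most $k$ bars of each type and at least $E\ge1$ seeing pairs of types $i,j$ for all $i<j$ in $[m]$. Then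
\[
\limsup_{n\to\infty}\frac{b(T_n)}n\le\frac k{Em}+\frac1m .
\]
\end{lemma}

The first term has a simple source. Split $n=mp$ vertices into $m$ blocks of $p$. A copy of the pattern, with a vertex of block $i$ substituted for each bar of type $i$, sees $E$ of the $p^2$ pairs between two given blocks. If no pair is seen twice, $p^2/E$ copies suffice; they contain $kp^2/E$ bars of each type, or $kp/E$ per vertex. The second term pays for the pairs inside the blocks, which a pattern cannot see, and it is the reason why we let $m\to\infty$ at the end.

The packing comes from a theorem on hypergraphs. An \emph{$R$-uniform hypergraph} is a finite set of points with a family of $R$-element subsets, its edges. The \emph{degree} of a point is the number of edges containing it, the \emph{codegree} of two points is the number of edges containing both, a \emph{matching} is a set of pairwise disjoint edges, and the \emph{chromatic index} is the least number of matchings into which the edge set can be partitioned.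

\begin{theorem}[Pippenger--Spencer \cite{ps}]\label{thm:ps}
For every $R\ge2$ and $\gamma>0$ there are $\eta>0$ and $N_0$ such that every $R$-uniform hypergraph on at least $N_0$ points with maximum degree $\Delta$, minimum degree at least $(1-\eta)\Delta$ and all codegrees at most $\eta\Delta$ has chromatic index at most $(1+\gamma)\Delta$.
\end{theorem}

We may take $\eta\le\gamma$, since decreasing $\eta$ only strengthens the hypotheses. A hypergraph as in the theorem, on $N$ points, has at least $(1-\gamma)\Delta N/R$ edges, so the largest of the matchings has at least $\frac{1-\gamma}{1+\gamma}\cdot\frac NR$ edges and misses at most $2\gamma N$ points.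

\begin{proof}[Proof of Lemma~\ref{lem:blowup}]
\emph{Reduction to $n=mp$.} The sequence $b(T_n)$ is nondecreasing. Indeed, delete the bars of vertex $n+1$ from a representation of $T_{n+1}$. All other visibilities survive, and by Lemma~\ref{lem:generic} the labels still increase strictly along every generic line, so every new visibility is an arc of $T_n$. For $m(p-1)<n\le mp$ we get $b(T_n)/n\le b(T_{mp})/(m(p-1))$, so it suffices to show $b(T_{mp})\le\frac kEp+p+o(p)$ as $p\to\infty$ with the pattern fixed. Identify the vertices of $T_{mp}$ with the pairs $(i,x)\in[m]\times[p]$ in lexicographic order, and place every bar of $(i,x)$ at height $(i-1)p+x$. Then every visibility is an arc.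

\emph{The hypergraph.} Add isolated bars so that each type has exactly $k$ bars and $|V|=mk$. For $i<j$ fix a set $F_{ij}$ of exactly $E$ seeing pairs of types $i,j$, let $F=\bigcup F_{ij}$, and put $S=\lceil pk/E\rceil$. The points of $\mathcal H$ are of two kinds: $W_1$ is the set of pairs $\{(i,x),(j,y)\}$ with $i<j$, and $W_2=[m]\times[p]\times[S]$. The points of $W_1$ are the arcs to be seen. The points of $W_2$ are $S$ slots for each vertex; they cap the number of bars that a vertex receives. Consider all $(f,\sigma)$ with $f:V\to[p]$ injective on each type class (we take $p\ge k$) and $\sigma:V\to[S]$ arbitrary. Put $\phi(u)=(\operatorname{tp}(u),f(u))$, which is an injective map from $V$ to the vertices of $T_{mp}$, and declare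
\[
\bigl\{\{\phi(u),\phi(u')\}:\{u,u'\}\in F\bigr\}\cup\bigl\{(\phi(u),\sigma(u)):u\in V\bigr\}
\]
to be an edge. By injectivity of $\phi$ it has exactly $R=E\binom m2+mk$ points.

Every edge arises from the same number of pairs $(f,\sigma)$. Suppose that $(f,\sigma)$ and $(f',\sigma')$ give the same edge. Comparing the points in $W_2$ gives a unique type-preserving bijection $\theta$ of $V$ with $f'=f\circ\theta$ and $\sigma'=\sigma\circ\theta$. Comparing the points in $W_1$ gives $\phi(\theta(F))=\phi(F)$, so $\theta(F)=F$. Conversely, every type-preserving bijection $\theta$ with $\theta(F)=F$ gives such a pair $(f',\sigma')$, and distinct $\theta$ give distinct pairs because $\phi$ is injective. The number of these $\theta$ depends only on the pattern. The hypotheses of Theorem~\ref{thm:ps} involve only ratios of degrees and codegrees, so we may count pairs $(f,\sigma)$ in place of edges.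

\emph{Degrees.} Let $D=E\,p^{mk-2}S^{mk}$. Once the values of $f$ on $a$ given bars are prescribed consistently, $f$ can be completed in $p^{mk-a}(1+O(1/p))$ ways. The point $\{(i,x),(j,y)\}$ lies in the edge of $(f,\sigma)$ if and only if $f(u)=x$, $f(u')=y$ for some $\{u,u'\}\in F_{ij}$ with $u$ of type $i$, and this pair is then unique; so the count is $E\,p^{mk-2}S^{mk}(1+O(1/p))$. For the point $(i,x,s)$ there must be a bar $u$ of type $i$, again unique, with $f(u)=x$ and $\sigma(u)=s$; the count is $k\,p^{mk-1}S^{mk-1}(1+O(1/p))$. Since $S=(1+O(1/p))\,pk/E$, both counts are $D(1+O(1/p))$.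

\emph{Codegrees.} In each case the bars responsible for the two points can be chosen in $O(1)$ ways. Two points of $W_1$ involve at least three vertices, so they fix at least three values of $f$. A point of $W_1$ and a point of $W_2$ fix at least two values of $f$ and one of $\sigma$. Two points of $W_2$ with the same vertex $(i,x)$ lie in no common edge, and otherwise they fix two values of $f$ and two of $\sigma$. As $S\ge pk/E$, all these counts are $O(D/p)$.

Since $R$ is fixed and $\mathcal H$ has $\Theta(p^2)$ points, Theorem~\ref{thm:ps} applies for every $\gamma>0$ once $p$ is large. So $\mathcal H$ has a matching that misses only $o(p^2)$ points.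

\emph{The copies.} For each edge of the matching choose one $(f,\sigma)$ producing it and draw a copy of the pattern in which bar $u$ belongs to the vertex $\phi(u)$ and is moved to its height; place the copies side by side. Bars of equal type now lie at different heights, but their ranges are disjoint, so each vertical line meets bars of distinct types, and these appear in the same order as in the pattern. Thus the copy has the same visibilities as the pattern, and every point of $W_1$ covered by the matching is a seen arc. A vertex has at most one bar in each copy, and distinct copies use distinct slots of that vertex, so it has at most $S$ bars so far.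

\emph{The remaining arcs.} At most $\varepsilon_pp^2$ pairs in $W_1$ are unseen, where $\varepsilon_p>0$ and $\varepsilon_p\to0$. They may be concentrated on a few vertices, for which separate two-bar pieces would be too expensive; we shift the cost to their partners. Call a vertex \emph{bad} if it lies in at least $\sqrt{\varepsilon_p}\,p$ unseen pairs of $W_1$. There are at most $2\varepsilon_pp^2/(\sqrt{\varepsilon_p}\,p)=2\sqrt{\varepsilon_p}\,p$ bad vertices. For each bad $w$ add, side by side with everything else, one long bar of $w$ and, within its range and with pairwise disjoint ranges, one short bar for each vertex that forms an unseen pair with $w$. This costs each vertex at most one long bar and at most $2\sqrt{\varepsilon_p}\,p$ short bars. Each remaining unseen pair of $W_1$ joins two vertices that are not bad; give it a separate two-bar piece, at a cost of fewer than $\sqrt{\varepsilon_p}\,p$ bars per vertex. Give each pair inside a block a separate two-bar piece, at a cost of $p-1$ bars per vertex. Now all arcs are seen, and each vertex has at most $S+1+3\sqrt{\varepsilon_p}\,p+(p-1)=\frac kEp+p+o(p)$ bars.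
\end{proof}

\section{Gadgets and weighted triangles}\label{sec:gadgets}

Lemma~\ref{lem:blowup} counts pairs of \emph{bars}, so we need patterns in which almost every bar creates three new seeing pairs, two at its left end and one at its right end.

\subsection*{The smallest gadget}
Take a permanent bar $A_0$ at the bottom, a permanent bar $B_0$ at the top, and one type $z$ between them whose bar is repeatedly removed and replaced by a new one. Each insertion creates two new pairs, but each removal exposes the same pair $\{A_0,B_0\}$. The remedy is a second intermediate type, so that a neighbor has changed between two removals.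

\begin{example}\label{ex:four}
Take types $a_0<z_1<z_2<b_0$, permanent bars $A_0,B_0$, and replace the bars of types $z_1$ and $z_2$ alternately (Figure~\ref{fig:four}). Round $t$ starts with $A_0,Z_1^t,Z_2^t,B_0$ and has four events:
\begin{center}
\begin{tabular}{lll}
event & bars on the line & new consecutive pairs\\ \hline
delete $Z_1^t$ & $A_0,\,Z_2^t,\,B_0$ & $A_0Z_2^t$\\
insert $Z_1^{t+1}$ & $A_0,\,Z_1^{t+1},\,Z_2^t,\,B_0$ & $A_0Z_1^{t+1},\ Z_1^{t+1}Z_2^t$\\
delete $Z_2^t$ & $A_0,\,Z_1^{t+1},\,B_0$ & $Z_1^{t+1}B_0$\\
insert $Z_2^{t+1}$ & $A_0,\,Z_1^{t+1},\,Z_2^{t+1},\,B_0$ & $Z_1^{t+1}Z_2^{t+1},\ Z_2^{t+1}B_0$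
\end{tabular}
\end{center}
The six pairs are distinct, and since each of them determines $t$, none recurs in another round. So two new bars create six new pairs, while $A_0$ and $B_0$ cost one bar each however many rounds are run. In terms of types, the replacement of the $z_1$-bar gives the three pairs of the triple $(a_0,z_1,z_2)$, and the replacement of the $z_2$-bar gives those of $(z_1,z_2,b_0)$. Each round buys these two triangles, and each is paid for by one bar of its middle type.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.95]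
\draw[very thick] (0,0)--(9,0) node[right]{$A_0$};
\draw[very thick] (0,3)--(9,3) node[right]{$B_0$};
\draw[very thick] (0,1)--(1,1) (2,1)--(5,1) (6,1)--(9,1);
\draw[very thick] (0,2)--(3,2) (4,2)--(7,2) (8,2)--(9,2);
\node[below] at (0.5,1) {$Z_1^0$}; \node[below] at (3.5,1) {$Z_1^1$}; \node[below] at (7.5,1) {$Z_1^2$};
\node[above] at (1.5,2) {$Z_2^0$}; \node[above] at (5.5,2) {$Z_2^1$}; \node[right] at (9,2) {$Z_2^2$};
\foreach \s in {0,4} {
\begin{scope}[shift={(\s,0)},dashed,->]
\draw (1.5,0)--(1.5,2); \draw (2.5,0)--(2.5,1); \draw (2.5,1)--(2.5,2);
\draw (3.5,1)--(3.5,3); \draw (4.5,1)--(4.5,2); \draw (4.5,2)--(4.5,3);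
\end{scope}}
\end{tikzpicture}
\caption{Two rounds of the four-type gadget. The bottom and top bars are permanent, and the bars at the two middle heights are replaced alternately. The dashed arrows are lines of sight between twelve different pairs of bars: one arrow follows each right end and two follow each left end of a middle bar.}\label{fig:four}
\end{figure}

\subsection*{General gadgets}
We will need many triangles $(i,j,z)$ with two low types $i<j$ and a distant top $z$. In Example~\ref{ex:four} each such triangle comes with a companion triangle $(j,z,\cdot)$, and there will not be room for that many companions. So we allow a whole stack of low bars to be removed from the top down and rebuilt from the bottom up under one bar; this yields a fan of triangles with a common top and only one companion. The same is allowed at the top.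

\begin{definition}
A \emph{gadget} consists of integers $r,q,r'\ge0$ with
\begin{equation}\label{eq:star}
[r\ge1]+q+[r'\ge1]\ge2
\end{equation}
and types $a_0<\dots<a_r<z_1<\dots<z_q<b_{r'}<\dots<b_1<b_0$. We call $(a_0,\dots,a_r)$ its \emph{low path}, $(z_1,\dots,z_q)$ its \emph{core}, and $(b_0,\dots,b_{r'})$ its \emph{high path}. With $z_0=a_r$ and $z_{q+1}=b_{r'}$, its \emph{triangles} are
\begin{itemize}
\item[(i)] $(a_{i-1},a_i,z_1)$ for $1\le i\le r$, the \emph{low fan}, with \emph{apex} $z_1$;
\item[(ii)] $(z_{j-1},z_j,z_{j+1})$ for $1\le j\le q$;
\item[(iii)] $(z_q,b_i,b_{i-1})$ for $1\le i\le r'$, the \emph{high fan}, with apex $z_q$.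
\end{itemize}
Triangles are written in increasing order, and the second entry is the \emph{middle}.
\end{definition}

Every type of a gadget other than $a_0,b_0$ is the middle of exactly one triangle, and $a_0,b_0$ are the middle of none. When $q=0$, the conventions make $b_{r'}$ the apex of the low fan and $a_r$ the apex of the high fan. Condition \eqref{eq:star} excludes exactly the cases $q=r=0$, $q=r'=0$, and $q=1$, $r=r'=0$. Example~\ref{ex:four} is the case $q=2$, $r=r'=0$.

\begin{lemma}\label{lem:gadget}
For each gadget and each integer $J\ge0$ there is a pattern in which type $i$ has at most $(J+1)\cdot\#\{\text{triangles with middle }i\}+1$ bars and, for all $i<j$, there are at least $J\cdot\#\{\text{triangles containing }i,j\}$ seeing pairs of types $i,j$.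
\end{lemma}

\begin{proof}
There are two \emph{permanent} bars, $A_0$ of type $a_0$ and $B_0$ of type $b_0$. For $0\le t\le J$ there are bars $A_i^t$ of type $a_i$ ($1\le i\le r$), $Z_j^t$ of type $z_j$ ($1\le j\le q$), and $B_i^t$ of type $b_i$ ($1\le i\le r'$). This gives the bound on the number of bars. Put $A_0^t=A_0$, $B_0^t=B_0$, $Z_0^t=A_r^t$, $Z_{q+1}^t=B_{r'}^t$. The permanent bars and the bars with superscript $0$ start at abscissa $0$. \emph{Events}, each the deletion (right end) or insertion (left end) of one bar, occur at the abscissae $1,2,3,\dots$, and all remaining bars end one unit after the last event. Round $t$, for $0\le t<J$, starts with $A_0,A_1^t,\dots,A_r^t,Z_1^t,\dots,Z_q^t,B_{r'}^t,\dots,B_1^t,B_0$ from bottom to top and consists of three steps: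
\begin{itemize}
\item[(i)] delete $A_r^t,\dots,A_1^t$ in this order, then insert $A_1^{t+1},\dots,A_r^{t+1}$ in this order;
\item[(ii)] for $j=1,\dots,q$: delete $Z_j^t$, then insert $Z_j^{t+1}$;
\item[(iii)] delete $B_{r'}^t,\dots,B_1^t$ in this order, then insert $B_1^{t+1},\dots,B_{r'}^{t+1}$ in this order.
\end{itemize}
A bar ends at least one unit before the next bar of its type starts, so this is a pattern. Bars that are consecutive after an event see each other over the following unit interval. We list the pairs that become consecutive:
\begin{center}
\begin{tabular}{lll}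
step & after a deletion & after an insertion\\ \hline
(i) & $A_i^t$: \ $A_{i-1}^tZ_1^t$ & $A_i^{t+1}$: \ $A_{i-1}^{t+1}A_i^{t+1},\ A_i^{t+1}Z_1^t$\\[2pt]
(ii) & $Z_j^t$: \ $Z_{j-1}^{t+1}Z_{j+1}^t$ & $Z_j^{t+1}$: \ $Z_{j-1}^{t+1}Z_j^{t+1},\ Z_j^{t+1}Z_{j+1}^t$\\[2pt]
(iii) & $B_i^t$: \ $Z_q^{t+1}B_{i-1}^t$ & $B_i^{t+1}$: \ $Z_q^{t+1}B_i^{t+1},\ B_i^{t+1}B_{i-1}^{t+1}$
\end{tabular}
\end{center}
In each round, the deletion and the insertion of a bar of a given type list one pair of bars for each of the three type pairs of the triangle with that middle. It remains to show that no pair of bars is listed twice. The two pairs listed at one insertion are different, so suppose that $\{P,P'\}$ is listed at an event $e$ and again at a later event $e'$.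

Each bar is present during one interval of time, so $P$ and $P'$ are present from $e$ through $e'$. A pair listed at an insertion contains the inserted bar, so $e'$ is not an insertion. Thus $e'$ is the deletion of a bar $w$ lying between $P$ and $P'$. Right after $e$ the bars $P,P'$ were consecutive, so $w$ was inserted after $e$, \emph{while $P$ and $P'$ were both present}. If $w$ has superscript $s$, it was inserted in round $s-1$ and is deleted in round $s$. In each case we find that one of $P,P'$ was inserted later than $w$, a contradiction.
\begin{itemize}
\item $w=A_i^s$. One of $P,P'$ is $Z_1^s$. It is permanent only if $q=r'=0$, which \eqref{eq:star} excludes. So it was inserted in step (ii) or (iii) of round $s-1$, after $w$.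
\item $w=Z_j^s$ with $1\le j\le q$. Then $\{P,P'\}=\{Z_{j-1}^{s+1},Z_{j+1}^s\}$. If $Z_{j-1}^{s+1}$ is not permanent, it was inserted in round $s$, after $w$. If $Z_{j+1}^s$ is not permanent, it was inserted in round $s-1$, later in step (ii) or in step (iii), again after $w$. If both are permanent, then $j=1$, $r=0$, $j=q$, $r'=0$, which \eqref{eq:star} excludes.
\item $w=B_i^s$. One of $P,P'$ is $Z_q^{s+1}$. It is permanent only if $q=r=0$, which \eqref{eq:star} excludes. So it was inserted in round $s$, after $w$.\qedhere
\end{itemize}
\end{proof}

Condition \eqref{eq:star} cannot be dropped from this construction: in each excluded case with at least one triangle, the pair $A_0B_0$ is listed in every round, after the deletion of $B_1^t$, $A_1^t$ or $Z_1^t$.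

\subsection*{The covering problem}
Let $w_G\ge0$ be weights on finitely many gadgets $G$ with types in $[m]$. The \emph{weight} $W(T)$ of a triple $T$ is the sum of $w_G$ over the gadgets having $T$ as a triangle. Define
\[
\operatorname{cost}(i)=\sum_{T\text{ with middle }i}W(T),\qquad \operatorname{cov}(i,j)=\sum_{T\ni i,j}W(T),
\]
and $\operatorname{def}(i,j)=\max(0,1-\operatorname{cov}(i,j))$. Small deficits are repaired at the price of one bar per seeing pair: for each pair of types choose one of its elements as the \emph{payer}, and let $\rho(i)$ be the sum of the deficits of the pairs paid by $i$.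

\begin{proposition}\label{prop:cover}
For every weighted family of gadgets with types in $[m]$ and every choice of payers,
\[
\limsup_{n\to\infty}\frac{b(T_n)}n\le\frac1m\Bigl(1+\max_{i\in[m]}\bigl(\operatorname{cost}(i)+\rho(i)\bigr)\Bigr).
\]
\end{proposition}

\begin{proof}
Let $Q$ be a large integer. Apply Lemma~\ref{lem:gadget} to each $G$ with $J=\lfloor Qw_G\rfloor$ and place the patterns side by side. Since $Qw_G-1\le J\le Qw_G$ and the family is finite, there is an integer $C$ independent of $Q$ such that there are at least $Q\operatorname{cov}(i,j)-C$ seeing pairs of types $i,j$ and at most $Q\operatorname{cost}(i)+C$ bars of type $i$. For each pair $\{i,j\}$ with payer $i$ add, side by side, one long bar of type $j$ facing $\lceil Q\operatorname{def}(i,j)\rceil+C$ successive short bars of type $i$. Now every two types have at least $Q(\operatorname{cov}+\operatorname{def})\ge Q$ seeing pairs, and type $i$ has at most $Q(\operatorname{cost}(i)+\rho(i))+C'$ bars with $C'=C+(m-1)(C+2)$. Lemma~\ref{lem:blowup} with $E=Q$ bounds the upper limit by $\frac1m\bigl(1+\max_i(\operatorname{cost}(i)+\rho(i))+C'/Q\bigr)$. Let $Q\to\infty$.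
\end{proof}

With no gadgets at all, $m$ odd, and $i$ paying for $i+1,\dots,i+\frac{m-1}2$ modulo $m$, the proposition gives $\frac{m+1}{2m}\to\frac12$: one pair per bar. To reach $\kappa$ we need, for large $K$ and $m\approx(3+\sqrt7)K$, a family with cost at most $K+O(1)$ and coverage at least $1-O(1/K)$ for essentially all pairs.

\section{Accounting for the budget}\label{sec:account}

This section fixes the blocks of types and explains how the constants of the construction arise. Only the notation and the identities \eqref{eq:lambda} and \eqref{eq:phi} are used later.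

Let $\lambda=\sqrt7-1$. Then $4+\lambda=3+\sqrt7=1/\kappa$ and $\lambda^2+2\lambda=6$, that is,
\begin{equation}\label{eq:lambda}
\frac{\lambda^2}2=3-\lambda,\qquad\frac3\lambda=1+\frac\lambda2 .
\end{equation}
Let $K\ge4$ be an integer, $\mu=\lfloor\lambda K\rfloor$, $m=4K+\mu$, and $\hat\imath=m+1-i$. The low, middle and high blocks are
\[
L=\{1,\dots,2K\},\qquad M=\{2K+1,\dots,2K+\mu\},\qquad H=\{\hat g:1\le g\le2K\}.
\]
The \emph{mirror} $i\mapsto\hat\imath$ reverses the order, exchanges $L$ and $H$, and maps $M$ onto $M$. It maps a gadget to a gadget with low and high paths exchanged and core reversed; triangles of kind (i) and (iii) are exchanged, those of kind (ii) are permuted, and middles go to middles. We call a triangle LLM if it has two types in $L$ and one in $M$, and so on. All implied constants from now on are absolute, uniformly in all parameters, as $K\to\infty$.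

A triangle $(a,w,b)$ covers its \emph{lower} pair $aw$, its \emph{upper} pair $wb$ and its \emph{outer} pair $ab$. If every type spends $K$, the coverage adds up to $3mK$, which exceeds the required $\binom m2$ by $K^2+O(K)$. A type $l\le K$ puts weight $K$ on only $l-1$ lower pairs, an excess of at least $K-l+1$; this adds up to about $K^2/2$, and the mirror image uses up the other $K^2/2$. So there is no room for further overcoverage. We make the following choices.

\emph{Pairs in $L$.} Every pair $i<j$ with $j-i\le K$ is covered once as a lower pair. This takes the whole budget of a type $l>K$ and $l-1$ units of the budget of a type $l\le K$. The remaining budget of about $K-l$ goes to triangles $(l-1,l,\cdot)$, so that all excess falls on the pair $\{l-1,l\}$. Half of it is spent on triangles $(a-1,a,K+s)$ of weight $\frac12$, for $a\le s\le K$; a pair $\{i,K+s\}$ at distance more than $K$ is the upper pair of one of them and the outer pair of another. All other triangles with middle in $L$ have their top in $M\cup H$. Their total weight is about $\sum_{l\le K}\bigl(l+\frac{K-l}2\bigr)+K^2\approx\frac74K^2$. Let $\varphi$ be the fraction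 with top in $H$.

\emph{Pairs in $M$.} There are about $\frac{\lambda^2}2K^2=(3-\lambda)K^2$ of them. We cover them by LMM and MMH triangles, each containing one such pair. The total budget of $M$ is $\lambda K^2$, which leaves $(2\lambda-3)K^2$ for LMH triangles.

\emph{Pairs between $L$ and $H$.} There are $4K^2$. An LMH triangle contains one and an LLH or LHH triangle two, so $4=(2\lambda-3)+2\cdot2\cdot\frac74\varphi$. This forces
\begin{equation}\label{eq:phi}
\varphi=1-\frac{2\lambda}7=\frac{9-2\sqrt7}7,\qquad 4-7\varphi=2\lambda-3,\qquad\frac12<\varphi\le\frac{17}{32}.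
\end{equation}
The left inequality is equivalent to $4\sqrt7<11$, and $112<121$. The right one is equivalent to $169\le64\sqrt7$, and $169^2=28561\le28672=64^2\cdot7$.

\emph{Pairs between $L$ and $M$.} There are $2\lambda K^2$, and no freedom is left. In units of $K^2$, LLM triangles supply $2\cdot\frac74(1-\varphi)=\lambda$, LMM triangles supply $2\cdot\frac{3-\lambda}2$, and LMH triangles supply $2\lambda-3$. The sum is $2\lambda$.

Two difficulties remain. These balances must hold for each pair, not only in total; and the triangles must be assembled into gadgets, where fans come along increasing paths and are attached to a companion triangle at the end of the path.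

\section{Paths in the low block}\label{sec:paths}

We decompose the required lower pairs in $L$ into increasing paths. Let $\mathcal P$ be the following weighted family of sequences $P=(a_0<\dots<a_r)$, $r\ge1$, in $L$; we say that $P$ \emph{ends} at $a_r$, and $w(P)$ is its weight.
\begin{itemize}
\item[(N)] $(a-1,a)$ for $2\le a\le K$, with weight $\frac{K-a}2$;
\item[(S)] $(i,j)$ for $i,j\in L$ with $1\le j-i\le K$, with weight $\frac23$;
\item[(AP)] for $1\le\delta\le K$ and $1\le a\le\delta$, the maximal progression $a,a+\delta,a+2\delta,\dots$ in $L$, with weight $\frac13$. It has at least two terms because $a+\delta\le2K$.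
\end{itemize}
A sequence that occurs in several classes counts as several members of $\mathcal P$. Class (N) carries the half of the excess that has its top in $M\cup H$; classes (S) and (AP) share the pairs at distance at most $K$, in a proportion explained in Remark~\ref{rem:theta}. For $i<j$ let $e(i,j)$ be the total weight of the paths in which $i,j$ are consecutive terms. Put $\operatorname{in}(l)=\sum_{i<l}e(i,l)$, $\operatorname{out}(l)=\sum_{j>l}e(l,j)$, $D_K=\operatorname{in}+\operatorname{out}$, and let $Y_K(l)$ be the total weight of the paths that end at $l$. The limiting shapes of $D_K$ and $Y_K$ are the functions on $[0,2]$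
\[
d(x)=\begin{cases}2,&x\le1,\\3-x,&x\ge1,\end{cases}\qquad Y(x)=\begin{cases}(3+x)/6,&x\le1,\\(1+x)/3,&x\ge1.\end{cases}
\]
Both are continuous and affine on $[0,1]$ and on $[1,2]$, with $d=2,2,1$ and $Y=\frac12,\frac23,1$ at $x=0,1,2$. Hence $\int_0^2d=2+\frac32=\frac72$ and $\int_0^2Y=\frac7{12}+\frac{10}{12}=\frac{17}{12}$. We use repeatedly that a Lipschitz function $g$ on $[0,2]$ satisfies $\sum_{l=1}^{2K}g(l/K)=K\int_0^2g+O(1)$, since each term differs by $O(1/K)$ from the mean of $g$ over an interval of length $1/K$.

\begin{lemma}\label{lem:paths}
\begin{itemize}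
\item[(a)] $e(i,j)=[\,j-i\le K\,]+\frac{K-j}2\,[\,j=i+1\le K\,]$ for $i<j$ in $L$.
\item[(b)] $\operatorname{in}(1)=0$; $\operatorname{in}(l)=l-1+\frac{K-l}2\le K$ for $2\le l\le K$; $\operatorname{in}(l)=K$ for $l>K$.
\item[(c)] $D_K(l)=K\,d(l/K)+O(1)$ for $2\le l\le2K$.
\item[(d)] $Y_K(1)=0$. For $2\le l\le2K$, $Y_K(l)\ge K/3$ and $Y_K(l)=KY(l/K)+O(1)=KY(l/K)(1+O(1/K))$. Moreover $\sum_lY_K(l)=\frac{17}{12}K^2+O(K)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Consecutive terms of any path differ by at most $K$. A pair with $\delta=j-i\le K$ is a path of class (S) and is consecutive in exactly one progression, the one with difference $\delta$ and $a\equiv i\pmod\delta$; this gives $\frac23+\frac13$. Class (N) gives the second term.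

(b), (c) Summing (a) gives (b), and also $\operatorname{out}(l)=\min(K,2K-l)+\frac{K-l-1}2[\,l\le K-1\,]$. For $2\le l\le K-1$ we get $D_K(l)=l-1+\frac{K-l}2+K+\frac{K-l-1}2=2K-\frac32$. Further $D_K(K)=2K-1$, and $D_K(l)=3K-l$ for $l>K$.

(d) No path ends at $1$. A maximal progression with difference $\delta$ ends above $2K-\delta\ge K$. So for $2\le l\le K$ only (N) and (S) contribute, and $Y_K(l)=\frac{K-l}2+\frac23(l-1)=KY(l/K)-\frac23\ge\frac K2-\frac13\ge\frac K3$. For $l>K$, class (S) gives $\frac23K$, and the progression of difference $\delta$ through $l$ ends at $l$ if and only if $2K-l<\delta\le K$, which holds for $l-K$ values of $\delta$. So $Y_K(l)=\frac23K+\frac13(l-K)=KY(l/K)$. The relative error bound follows from $Y\ge\frac12$, and the sum is a Riemann sum.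
\end{proof}

\section{The profile functions}\label{sec:profile}

We now fix, pair by pair, how much coverage each kind of triangle must supply; a type $l\in L$ or $\hat l\in H$ corresponds to $x=l/K$.

LLH and LHH triangles will come from gadgets that join a low path directly to the mirror of another path. The apex of each fan is the end of the other path, so the pair $\{l,\hat g\}$ is covered in proportion to $D_K(l)Y_K(g)+D_K(g)Y_K(l)$. The constant is fixed by the fraction $\varphi$, and LMH triangles must supply the rest, which is
\[
v(x,x')=1-\tfrac{12\varphi}{17}\bigl(d(x)Y(x')+d(x')Y(x)\bigr).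
\]
Its marginal is
\[
\bar v(x)=\int_0^2v(x,x')\,dx'=2-\varphi\,d(x)-\tfrac{42\varphi}{17}Y(x).
\]
A pair $\{l,z\}$ with $z\in M$ receives $\frac27d(x)$ from LLM triangles, when the fraction $1-\varphi=\frac{2\lambda}7$ is spread evenly over about $\lambda K$ tops, and $\bar v(x)/\lambda$ from LMH triangles. LMM triangles must supply the rest,
\[
\tau(x)=1-\tfrac27d(x)-\tfrac{\bar v(x)}\lambda .
\]
Finally, the fans with apex $z$ over paths that end at $l$ have total weight $\frac27Y(x)$, and each needs a companion triangle containing $l$ and $z$. By \eqref{eq:star}, a gadget whose core is a single type $z$ must carry a path on at least one side; we attach a low path to half the weight of each LMH triangle and a high path to the other half. This accommodates $\bar v(x)/(2\lambda)$, and the rest,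
\[
h(x)=\tfrac27Y(x)-\tfrac{\bar v(x)}{2\lambda},
\]
must be attached to LMM triangles. A fan attached to $(l,z,z')$ has one apex, $z$ or $z'$. We use each possibility for half the weight, so the capacity is $\frac12\tau(x)$. The construction is possible because all these remainders have the right sign.

\begin{lemma}\label{lem:profile}
The functions $v,\bar v,\tau,h$ are Lipschitz, $v$ is symmetric, and
\begin{itemize}
\item[(a)] $0\le v\le1$ on $[0,2]^2$;
\item[(b)] $\int_0^2\bar v=2\lambda-3$ and $\int_0^2\tau=\frac\lambda2$;
\item[(c)] $h>0$ and $\tau-2h\ge\frac1{21}$ on $[0,2]$; in particular $\tau>\frac1{21}$ and $0\le2h/\tau\le1$.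
\end{itemize}
\end{lemma}

\begin{proof}
All four functions are sums of products of the bounded Lipschitz functions $d$ and $Y$.

(a) On each product of two of the intervals $[0,1]$, $[1,2]$, the positive function $d(x)Y(x')+d(x')Y(x)$ is affine in each variable separately, so its maximum is attained with $x,x'\in\{0,1,2\}$. Its values at $(0,0)$, $(0,1)$, $(0,2)$, $(1,1)$, $(1,2)$, $(2,2)$ are $2,\frac73,\frac52,\frac83,\frac83,2$. So $v\ge1-\frac{12}{17}\cdot\frac83\varphi=1-\frac{32}{17}\varphi\ge0$ by \eqref{eq:phi}.

(b) We have $\int\bar v=4-\frac72\varphi-\frac{42}{17}\cdot\frac{17}{12}\varphi=4-7\varphi=2\lambda-3$ by \eqref{eq:phi}, and $\int\tau=2-1-\frac{2\lambda-3}\lambda=\frac3\lambda-1=\frac\lambda2$ by \eqref{eq:lambda}.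

(c) Functions that are affine on $[0,1]$ and $[1,2]$ attain their extremes at $x\in\{0,1,2\}$. There $\bar v$ equals $2-\frac{55}{17}\varphi$, $2-\frac{62}{17}\varphi$, $2-\frac{59}{17}\varphi$, so $\varphi>\frac12$ gives $\bar v<2-\frac{55}{34}=\frac{13}{34}$. On the other hand $\frac{4\lambda}7Y\ge\frac{2\lambda}7=1-\varphi\ge\frac{15}{32}>\frac{13}{34}$. Hence $2\lambda h=\frac{4\lambda}7Y-\bar v>0$. In $\tau-2h$ the terms with $\bar v$ cancel, and $\tau-2h=1-\frac17(2d+4Y)$ equals $\frac17,\frac1{21},\frac17$ at $x=0,1,2$.
\end{proof}

\begin{remark}\label{rem:theta}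
Give class (S) weight $\theta$ and class (AP) weight $1-\theta$. Then $d$ is unchanged, $Y=\frac12,\theta,1$ at $0,1,2$, $\int Y=\frac34+\theta$, and $\frac{12}{17}$ becomes $1/(\frac34+\theta)$. At $x=1$ we get $\tau-2h=(3-4\theta)/7$, so two-term paths alone ($\theta=1$) need too many companions. For $v\ge0$ the values $4\theta$ at $(1,1)$ and $2+\theta$ at $(1,2)$ must be at most $(\frac34+\theta)/\varphi$. The ratio $4\theta/(\frac34+\theta)$ increases with $\theta$, the ratio $(2+\theta)/(\frac34+\theta)$ decreases, and both equal $\frac{32}{17}$ at $\theta=\frac23$. So $\theta=\frac23$ is the best choice for this constraint, and it succeeds by the narrow margin in $\varphi\le\frac{17}{32}$.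
\end{remark}

\section{The weighted family}\label{sec:family}

For a path $P=(a_0,\dots,a_r)$ in $L$, let $\widehat P$ be the high path with $b_i=\hat a_i$. Put
\[
\alpha=\frac{12\varphi}{17K^2},\qquad\omega(l,g)=\frac{2\,\tau(l/K)\,\tau(g/K)}{\lambda^2K^2},\qquad\pi_1=0,\quad\pi_l=\frac{2h(l/K)}{\tau(l/K)}\ \ (2\le l\le2K).
\]
By Lemma~\ref{lem:profile}(c), $\pi_l\in[0,1]$. For $l\in L$ let $\mathcal D_l$ be the probability distribution that gives the one-term path $(l)$ probability $1-\pi_l$ and, for $l\ge2$, gives each $P\in\mathcal P$ ending at $l$ probability $\pi_lw(P)/Y_K(l)$. The family consists of the following gadgets.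
\begin{itemize}
\item $\Gamma_1(s)$, $2\le s\le K$: low path $(1,2,\dots,s)$, core $(K+s)$, high path $(m)$; weight $\frac12$. Also its mirror, with the same weight.
\item $\Gamma_2(P,P')$, $P,P'\in\mathcal P$: low path $P$, empty core, high path $\widehat{P'}$; weight $\alpha\,w(P)w(P')$.
\item $\Gamma_3(P,z,g)$, with $P\in\mathcal P$ ending at $l$, $z\in M$, $g\in L$: low path $P$, core $(z)$, high path $(\hat g)$; weight $\frac{w(P)}{Y_K(l)}\cdot\frac{v(l/K,\,g/K)}{2\mu}$. Also its mirror, with the same weight.
\item For $l,g\in L$, $z<z'$ in $M$, and $P,P'$ in the domains of $\mathcal D_l,\mathcal D_g$, two gadgets, each of weight $\frac12\omega(l,g)\mathcal D_l(P)\mathcal D_g(P')$: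
\begin{itemize}
\item $\Gamma_4'$: low path $P$, core $(z,z')$, high path $\widehat{P'}$;
\item $\Gamma_4''$: low path $P$ followed by $z$, empty core, high path $\widehat{P'}$ followed by $z'$.
\end{itemize}
\end{itemize}
These are gadgets. The types increase as required, because $s<K+s\le2K<m$, the blocks satisfy $L<M<H$, and $z<z'$. Condition \eqref{eq:star} holds because $r\ge1$, $q=1$ in $\Gamma_1$ and $\Gamma_3$ (and $r'\ge1$, $q=1$ in their mirrors); $r,r'\ge1$ in $\Gamma_2$ and $\Gamma_4''$; and $q=2$ in $\Gamma_4'$. The weights are well defined, since paths of $\mathcal P$ end at some $l\ge2$ and $Y_K(l)>0$ there, and they are nonnegative by Lemma~\ref{lem:profile}.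

The weighted family is invariant under the mirror. The mirror of $\Gamma_2(P,P')$ is $\Gamma_2(P',P)$, and the mirror of $\Gamma_4'$ or $\Gamma_4''$ with data $(l,g,z,z',P,P')$ is the gadget of the same kind with data $(g,l,\widehat{z'},\hat z,P',P)$, which has the same weight because $\omega$ is symmetric. So $W$, cost and coverage are mirror-invariant.

With low part $P=(a_0,\dots,a_r=l)$ and high part $(b_0,\dots,b_{r'}=\hat g)$, the definition of a gadget gives the triangles
\begin{center}
\begin{tabular}{llll}
& fan over $P$ & involving both ends or $M$ twice & fan over the high part\\ \hline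
$\Gamma_2$ & $(a_{i-1},a_i,\hat g)$ & & $(l,b_i,b_{i-1})$\\
$\Gamma_3$ & $(a_{i-1},a_i,z)$ & $(l,z,\hat g)$ &\\
$\Gamma_4'$ & $(a_{i-1},a_i,z)$ & $(l,z,z'),\ (z,z',\hat g)$ & $(z',b_i,b_{i-1})$\\
$\Gamma_4''$ & $(a_{i-1},a_i,z')$ & $(l,z,z'),\ (z,z',\hat g)$ & $(z,b_i,b_{i-1})$
\end{tabular}
\end{center}
The two versions of $\Gamma_4$ differ only in the apexes. Using both makes the weight of a fan with apex $z$ independent of the position of $z$ in $M$.

\section{Costs, coverage, and the upper bound}\label{sec:verify}

We have $\mu=\lambda K+O(1)$. Riemann sums with Lemma~\ref{lem:profile}(b) give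
\begin{equation}\label{eq:riemann}
\sum_{g\in L}v\bigl(x,\tfrac gK\bigr)=K\bar v(x)+O(1),\quad\sum_{l,g\in L}v\bigl(\tfrac lK,\tfrac gK\bigr)=(2\lambda-3)K^2+O(K),\quad\sum_{l\in L}\tau\bigl(\tfrac lK\bigr)=\tfrac{\lambda K}2+O(1).
\end{equation}
With $\Omega(l)=\sum_{g\in L}\omega(l,g)$, the last estimate and Lemma~\ref{lem:paths}(d) give
\begin{equation}\label{eq:omega}
\Omega(l)=\frac{\tau(l/K)}{\lambda K}+O(K^{-2}),\qquad\sum_{l\in L}\Omega(l)=\frac12+O\Bigl(\frac1K\Bigr),\qquad\alpha\sum_{g\in L}Y_K(g)=\varphi+O\Bigl(\frac1K\Bigr).
\end{equation}
Write $W=W_1+W_2$, where $W_1$ comes from the gadgets $\Gamma_1(s)$ and their mirrors and $W_2$ from all other gadgets.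

\begin{lemma}\label{lem:weights}
The function $W_1$ equals $\frac12$ on $(a-1,a,K+s)$ for $2\le a\le s\le K$, on $(s,K+s,m)$ for $2\le s\le K$, and on the mirrors of these triangles, and vanishes elsewhere. For $i<j$ in $L$, $l,g\in L$ and $z<z'$ in $M$,
\begin{align*}
&\mathrm{LLH:}&W_2(i,j,\hat g)&=\alpha\,e(i,j)\,Y_K(g),\\
&\mathrm{LMM:}&W_2(l,z,z')&=\Omega(l),\\
&\mathrm{LMH:}&W_2(l,z,\hat g)&=\bigl([\,l\ge2\,]+[\,g\ge2\,]\bigr)\frac{v(l/K,g/K)}{2\mu},\\
&\mathrm{LLM:}&W_2(i,j,z)&=\frac2{7K}\,e(i,j)\bigl(1+O(1/K)\bigr),
\end{align*}
where the last two lines hold for every $z\in M$. The weights of LHH, MMH and MHH triangles are given by the mirror, and $W_2$ vanishes on all other triples.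
\end{lemma}

\begin{proof}
The triangles of $\Gamma_1(s)$ are $(a-1,a,K+s)$, $2\le a\le s$, and $(s,K+s,m)$, and each determines $s$. The mirrors have their middle in $H$, so they are different triangles. For $W_2$ we read the table of Section~\ref{sec:family}. The mirror of $\Gamma_3(P,z,g)$ has an LMH triangle and MHH triangles only.

\emph{LLH.} Only $\Gamma_2(P,P')$ contributes, when $i,j$ are consecutive in $P$ and $P'$ ends at $g$. The sum of $\alpha w(P)w(P')$ is $\alpha e(i,j)Y_K(g)$.

\emph{LMM.} Both versions of $\Gamma_4$ contain $(l,z,z')$. Summing over $P,P'$ gives $\frac12\omega(l,g)$ twice, and summing over $g$ gives $\Omega(l)$.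

\emph{LMH.} The gadgets $\Gamma_3(P,z,g)$ with $P$ ending at $l$ have total weight $\frac{v(l/K,g/K)}{2\mu}$ if $l\ge2$, and there are none if $l=1$. The mirror of $\Gamma_3(P,\hat z,l)$ with $P$ ending at $g$ contains $(l,z,\hat g)$; these have total weight $\frac{v(g/K,l/K)}{2\mu}$ if $g\ge2$, and there are none if $g=1$. Use the symmetry of $v$.

\emph{LLM.} Fix $P\in\mathcal P$ in which $i,j$ are consecutive, ending at $l\ge2$, and put $x=l/K$. The gadgets $\Gamma_3(P,z,g)$, $g\in L$, contribute $\frac{w(P)}{Y_K(l)}\cdot\frac1{2\mu}\sum_gv(x,\frac gK)$. In $\Gamma_4$, the type $z$ is the apex of the fan over $P$ in $\Gamma_4'$ with any larger partner in $M$ and in $\Gamma_4''$ with any smaller partner, $\mu-1$ partners in all. Summing over $g$ and $P'$, these contribute $(\mu-1)\cdot\frac12\Omega(l)\cdot\pi_l\frac{w(P)}{Y_K(l)}$. By \eqref{eq:riemann} and \eqref{eq:omega}, the total is $\frac{w(P)}{Y_K(l)}$ times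
\[
\frac{K\bar v(x)+O(1)}{2\mu}+\frac{h(x)}{\tau(x)}(\mu-1)\Omega(l)=\frac{\bar v(x)}{2\lambda}+h(x)+O\Bigl(\frac1K\Bigr)=\frac27Y(x)+O\Bigl(\frac1K\Bigr).
\]
Since $Y\ge\frac12$ and $Y_K(l)=KY(x)(1+O(1/K))$, the path $P$ contributes $\frac2{7K}w(P)(1+O(1/K))$. Sum over $P$.
\end{proof}

One consequence is used twice. For $i<j$ in $L$, summing over all tops in $M\cup H$ and using \eqref{eq:omega} and $\frac{2\lambda}7+\varphi=1$,
\begin{equation}\label{eq:tops}
\sum_{z\in M}W_2(i,j,z)+\sum_{g\in L}W_2(i,j,\hat g)=e(i,j)\Bigl(\frac{2\lambda}7+\varphi+O\Bigl(\frac1K\Bigr)\Bigr)=e(i,j)\Bigl(1+O\Bigl(\frac1K\Bigr)\Bigr).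
\end{equation}

\begin{lemma}\label{lem:cost}
$\operatorname{cost}(i)\le K+O(1)$ for all $i\in[m]$.
\end{lemma}

\begin{proof}
By mirror symmetry we may assume $i\in L\cup M$. Type $1$ is never a middle.

Let $l\in L$, $l\ge2$. The triangles of $W_2$ with middle $l$ are LLM and LLH. By \eqref{eq:tops} and $\operatorname{in}(l)\le K$ they contribute $\operatorname{in}(l)+O(1)$. For $l\le K$, the triangles $(l-1,l,K+s)$, $l\le s\le K$, of $W_1$ add $\frac12(K-l+1)$, and the total is $l-1+\frac{K-l}2+\frac{K-l+1}2+O(1)=K+O(1)$. For $l>K$, $W_1$ adds at most $\frac12$, from $(l-K,l,m)$, to $\operatorname{in}(l)=K$.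

Let $z\in M$. The triangles with middle $z$ are LMH, LMM and MMH. The LMH triangles contribute at most $\frac1\mu\sum_{l,g}v(\frac lK,\frac gK)=\frac{2\lambda-3}\lambda K+O(1)$. Each $z'>z$ in $M$ contributes $\sum_l\Omega(l)$ through the triangles $(l,z,z')$, and each $z'<z$ contributes the same amount through the triangles $(z',z,\hat g)$. Together this is $(\mu-1)(\frac12+O(\frac1K))=\frac\lambda2K+O(1)$. The total is at most $K(2-\frac3\lambda+\frac\lambda2)+O(1)=K+O(1)$ by \eqref{eq:lambda}.
\end{proof}

\begin{lemma}\label{lem:cov}
$\operatorname{cov}(i,j)\ge1-O(1/K)$ for all $i<j$ in $\{2,\dots,m-1\}$.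
\end{lemma}

\begin{proof}
Pairs in $H$ and pairs between $M$ and $H$ are mirrors of pairs in $L$ and pairs between $L$ and $M$. Five cases remain.

\emph{$i,j\in L$, $j-i\le K$.} Here $e(i,j)\ge1$, and \eqref{eq:tops} gives the bound.

\emph{$i,j\in L$, $j-i>K$.} Write $j=K+s$. Then $2\le i\le s-1$ and $s\le K$, so $(i-1,i,j)$ and $(i,i+1,j)$ both have $W_1=\frac12$. The first of these triangles needs $i\ge2$.

\emph{$l\in L$, $l\ge2$, $z\in M$.} Put $x=l/K$. The LLM triangles $(i,l,z)$ and $(l,j,z)$ give $\frac2{7K}D_K(l)(1+O(\frac1K))=\frac27d(x)+O(\frac1K)$ by Lemma~\ref{lem:paths}(c). The LMM triangles containing $l$ and $z$, with $z$ as middle or top, give $(\mu-1)\Omega(l)=\tau(x)+O(\frac1K)$. The LMH triangles $(l,z,\hat g)$ with $g\ge2$ give $\frac1\mu\sum_{g\ge2}v(x,\frac gK)=\frac1\mu(K\bar v(x)+O(1))=\frac{\bar v(x)}\lambda+O(\frac1K)$. By the definition of $\tau$ the sum is $1+O(\frac1K)$.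

\emph{$l\in L$, $\hat g\in H$, $l,g\ge2$.} Put $x=l/K$, $x'=g/K$. The LLH triangles $(i,l,\hat g)$ and $(l,j,\hat g)$ give $\alpha D_K(l)Y_K(g)$, and the LHH triangles containing $l$ and $\hat g$ give $\alpha D_K(g)Y_K(l)$ by the mirror. By Lemma~\ref{lem:paths}(c),(d) the sum is $\alpha\bigl(K^2(d(x)Y(x')+d(x')Y(x))+O(K)\bigr)=1-v(x,x')+O(\frac1K)$. The $\mu$ triangles $(l,z,\hat g)$ give $\mu\cdot\frac{v(x,x')}\mu=v(x,x')$.

\emph{$z<z'$ in $M$.} The triangles $(l,z,z')$ and $(z,z',\hat g)$ give $2\sum_l\Omega(l)=1+O(\frac1K)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]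
Theorem~\ref{thm:lower}(a) gives $\liminf b(T_n)/n\ge\kappa$. For the upper bound, apply Proposition~\ref{prop:cover} to the family of Section~\ref{sec:family}. A pair containing $1$ or $m$ has deficit at most $1$; let the other element pay, and let $1$ pay for $\{1,m\}$. Each type pays for at most two such pairs. All other pairs have deficit $O(1/K)$ by Lemma~\ref{lem:cov}, and their payers are arbitrary. Since $m=O(K)$, we get $\rho(i)\le2+m\cdot O(1/K)=O(1)$. With Lemma~\ref{lem:cost}, there is an absolute constant $C$ such that for every $K\ge4$
\[
\limsup_{n\to\infty}\frac{b(T_n)}n\le\frac{K+C}{4K+\lfloor\lambda K\rfloor}.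
\]
The left side does not depend on $K$, and the right side tends to $\frac1{4+\lambda}=\frac1{3+\sqrt7}=\kappa$ as $K\to\infty$. Hence the limit exists and equals $\frac{3-\sqrt7}2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ps}
Pippenger and Spencer, J. Combin. Theory Ser. A 51 (1989), 24--42.

\bibitem{dv}
\emph{Visibility Number of Directed Graphs},
\texttt{https://www.macalester.edu/\textasciitilde abeverid/papers/dvnum.pdf}.

\end{thebibliography}
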